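# Sums of '$\varepsilon$-$\pi$'-continuous operators: a pair on $\ell_1\oplus c_0$

## 1. Two diagonal operators and their sum

Throughout, $\mathbf K\in\{\mathbb R,\mathbb C\}$, and $E=\ell_1\oplus c_0$ carries the norm $\|(x,y)\|=\max(\|x\|_1,\|y\|_\infty)$. For a bounded scalar sequence $a$, $D_a$ denotes the diagonal operator $x\mapsto(a_nx_n)$.

**Theorem A.** Let $a_n=n^{-1/2}$, and define $A(x,y)=(D_ax,0)$ and $B(x,y)=(0,D_ay)$ on $E=\ell_1\oplus c_0$. Then $A$ and $B$ are '$\varepsilon$-$\pi$'-continuous of degree $k$ for every $k\ge2$, but $A+B$ is not '$\varepsilon$-$\pi$'-continuous of degree $k$ for any $k\ge2$.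

To read this we need the objects it speaks about. For a Banach space $E$ over $\mathbf K$ and $k\ge2$, let $\bigotimes_{s,k}E$ be the algebraic $k$-fold symmetric tensor product, spanned by
$$x_1\vee\dots\vee x_k=\frac1{k!}\sum_{\sigma\in S_k}x_{\sigma(1)}\otimes\dots\otimes x_{\sigma(k)} ,\qquad x^k=x\vee\dots\vee x .$$
Every $u\in\bigotimes_{s,k}E$ is a finite sum $u=\sum_i\lambda_ix_i^k$ with $\lambda_i\in\mathbf K$, $x_i\in E$. There are two norms:
$$\pi_{s,k}(u)=\inf\Big\{\sum_i|\lambda_i|\,\|x_i\|^k:\ u=\sum_i\lambda_ix_i^k\Big\},\qquad \varepsilon_{s,k}(u)=\sup\Big\{\Big|\sum_i\lambda_i\varphi(x_i)^k\Big|:\ \varphi\in E',\ \|\varphi\|\le1\Big\}.$$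
The projective norm $\pi_{s,k}$ measures the cost of writing $u$ as a sum of powers; the injective norm $\varepsilon_{s,k}$ only tests $u$ against powers of functionals. Always $\varepsilon_{s,k}\le\pi_{s,k}$.

**Definition.** An operator $A\in\mathcal L(E;F)$ is '$\varepsilon$-$\pi$'-continuous of degree $k$, in short $\varepsilon\pi_k$, if the linear map $A^k:x_1\vee\dots\vee x_k\mapsto Ax_1\vee\dots\vee Ax_k$ is continuous from $(\bigotimes_{s,k}E,\varepsilon_{s,k})$ to $(\bigotimes_{s,k}F,\pi_{s,k})$. It then extends to the completions $\widehat{\bigotimes}_{s,k,\varepsilon_{s,k}}E\to\widehat{\bigotimes}_{s,k,\pi_{s,k}}F$.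

So $A$ must be good enough to turn a small norm into a big one.

*Example (rank one).* If $A=\varphi_0(\cdot)\,y_0$, then $A^ku=\varphi_0^{\otimes k}(u)\,y_0^k$, so $\pi_{s,k}(A^ku)\le\|\varphi_0\|^k\|y_0\|^k\varepsilon_{s,k}(u)$. Rank one operators are $\varepsilon\pi_k$ for every $k$.

*Example (the identity of $\ell_2$, $k=2$).* Let $u=\sum_{n\le N}e_n^2$. Then $\varepsilon_{s,2}(u)=\sup|\sum_{n\le N}\varphi(e_n)^2|=1$. The bilinear form $(x,y)\mapsto\sum_nx(n)y(n)$ satisfies $|\sum_n x(n)^2|\le\|x\|^2$, so its value on $u$, which is $N$, is at most $\pi_{s,2}(u)$. Thus $\pi_{s,2}(u)\ge N$ while $\varepsilon_{s,2}(u)=1$, and the identity of $\ell_2$ is not $\varepsilon\pi_2$.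

The set of $\varepsilon\pi_k$ operators from $E$ to $F$ is closed under multiplication by scalars. The question recorded in "Decomposable symmetric mappings between infinite-dimensional spaces" (doi:10.1007/s11512-007-0061-x) is whether it is always a subspace of $\mathcal L(E;F)$, that is, closed under addition. Theorem A says no, for every degree $k\ge2$ and over both fields, and with one pair of operators that serves all degrees at once.

The interest lies in infinite-dimensional spaces. If $G$ is finite-dimensional, then all norms on $\bigotimes_{s,k}G$ are equivalent, so $\mathrm{id}_G$ is $\varepsilon\pi_k$; and an operator that factors through $G$ is then $\varepsilon\pi_k$ too (Lemma 1(c) below).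

## 2. The mixed term in $(A+B)^{\otimes k}$

To prove closure under addition, one would expand. For $k=2$, on symmetric tensors,
$$(A+B)\otimes(A+B)=A\otimes A+B\otimes B+(A\otimes B+B\otimes A).$$
The first two terms are controlled by hypothesis, so all depends on the mixed term. The natural identity that produces it is
$$A\otimes B+B\otimes A=\tfrac12\big[(A+B)\otimes(A+B)-(A-B)\otimes(A-B)\big],$$
and this is circular: from $(A+B)^{2}+(A-B)^{2}=2A^{2}+2B^{2}$ (squares in the sense of $A^k$ with $k=2$) we learn only that $A+B$ is $\varepsilon\pi_2$ if and only if $A-B$ is.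

For operators of the shape $A=D_a\oplus0$, $B=0\oplus D_a$ on $\ell_1\oplus c_0$ we can see exactly what is missing. The map $A\otimes A$ sees only the $\ell_1\otimes\ell_1$ component of a tensor and $B\otimes B$ only the $c_0\otimes c_0$ component. The $\ell_1\otimes c_0$ component is annihilated by both, so the hypotheses say nothing about it. If $\varepsilon$ and $\pi$ are further apart on $\ell_1\otimes c_0$ than on $\ell_1\otimes\ell_1$ and on $c_0\otimes c_0$, then a diagonal sequence $a$ of intermediate size gives a counterexample. To measure these distances we want to work with ordinary, non-symmetric tensors.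

## 3. Replacing symmetric tensors by full tensors and forms

For a $k$-linear form $M$ on $F$, let $\langle M,\cdot\rangle$ be its linearization on $\bigotimes^kF$ and $\|M\|$ the supremum of $|M|$ over the product of unit balls. For $u\in\bigotimes^kE$ put
$$\varepsilon_k(u)=\sup\{|(\varphi_1\otimes\dots\otimes\varphi_k)(u)|:\ \varphi_q\in E',\ \|\varphi_q\|\le1\}.$$
Let $S$ be the symmetrization of tensors, and put $\kappa=k^k/k!$.

Recall the polarization inequality: a symmetric $k$-linear form $L$ satisfies $\|L\|\le\kappa\sup_{\|x\|\le1}|L(x,\dots,x)|$. It follows from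
$$L(x_1,\dots,x_k)=\frac1{2^kk!}\sum_{\epsilon_1,\dots,\epsilon_k=\pm1}\epsilon_1\cdots\epsilon_k\,L\Big(\sum_q\epsilon_qx_q,\dots,\sum_q\epsilon_qx_q\Big),$$
since $\|\sum_q\epsilon_qx_q\|\le k$ when all $\|x_q\|\le1$.

**Lemma 1.** Let $A\in\mathcal L(E;F)$ and let $E_0\subset E$ be a dense subspace.

(a) If there is $C$ with
$$|\langle M,A^{\otimes k}u\rangle|\le C\,\|M\|\,\varepsilon_k(u)\tag{1}$$
for all $u\in\bigotimes^kE_0$ and all continuous symmetric $k$-linear forms $M$ on $F$, then $A$ is $\varepsilon\pi_k$.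

(b) If $A$ is $\varepsilon\pi_k$, then there is $C$ such that (1) holds for all $u\in\bigotimes^kE$ and all such $M$.

(c) If $A$ is $\varepsilon\pi_k$, then so is $RAQ$ for all bounded operators $R,Q$ that can be composed with $A$.

*Proof.* **Step 1: compare $\varepsilon_k$ with $\varepsilon_{s,k}$.** For symmetric $u$, the map $(\varphi_1,\dots,\varphi_k)\mapsto(\varphi_1\otimes\dots\otimes\varphi_k)(u)$ is a symmetric $k$-linear form on $E'$, and $\varepsilon_{s,k}(u)$ is the supremum of its absolute value on the diagonal of the ball. By polarization,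
$$\varepsilon_{s,k}(u)\le\varepsilon_k(u)\le\kappa\,\varepsilon_{s,k}(u)\qquad(u\text{ symmetric}).\tag{2}$$

**Step 2: describe $\pi_{s,k}$ by forms.** A linear functional $\ell$ on $\bigotimes_{s,k}F$ gives a symmetric form $M(x_1,\dots,x_k)=\ell(x_1\vee\dots\vee x_k)$, and $\ell=\langle M,\cdot\rangle$. If $|\ell|\le\pi_{s,k}$, then $|M(x,\dots,x)|\le\|x\|^k$. Conversely, if $|M(x,\dots,x)|\le\|x\|^k$ for all $x$, then $|\langle M,v\rangle|\le\sum|\lambda_i|\|x_i\|^k$ for each representation of $v$, so $|\langle M,\cdot\rangle|\le\pi_{s,k}$. Such $M$ have $\|M\|\le\kappa$ by polarization, and every symmetric $M$ with $\|M\|\le1$ is of this kind. By Hahn–Banach,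
$$\sup_{\|M\|\le1}|\langle M,v\rangle|\le\pi_{s,k}(v)\le\kappa\sup_{\|M\|\le1}|\langle M,v\rangle|\qquad(M\text{ symmetric}).\tag{3}$$
In particular $\pi_{s,k}(x_1\vee\dots\vee x_k)\le\kappa\prod_q\|x_q\|$.

**Step 3: prove (a), first on the dense subspace, then everywhere.** For $u\in\bigotimes_{s,k}E_0$, (3), (1) and (2) give
$$\pi_{s,k}(A^ku)\le\kappa C\varepsilon_k(u)\le\kappa^2C\,\varepsilon_{s,k}(u).$$
Now let $u=\sum_i\lambda_ix_i^k\in\bigotimes_{s,k}E$. Choose $x_i^{(m)}\in E_0$ with $x_i^{(m)}\to x_i$ and put $u_m=\sum_i\lambda_i(x_i^{(m)})^k$. The identity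
$$x^k-y^k=\sum_{j=0}^{k-1}x^j\vee y^{k-1-j}\vee(x-y)$$
and the last remark of Step 2 give
$$\pi_{s,k}(u-u_m)\le\sum_i|\lambda_i|\,k\kappa\max(\|x_i\|,\|x_i^{(m)}\|)^{k-1}\|x_i-x_i^{(m)}\|\to0.$$
Since $\varepsilon_{s,k}\le\pi_{s,k}$, also $\varepsilon_{s,k}(u_m)\to\varepsilon_{s,k}(u)$. Since $\pi_{s,k}(A^kw)\le\|A\|^k\pi_{s,k}(w)$, also $\pi_{s,k}(A^ku_m)\to\pi_{s,k}(A^ku)$. So the estimate passes to $u$.

**Step 4: prove (b), by symmetrizing the tensor.** Let $\pi_{s,k}(A^kv)\le c\,\varepsilon_{s,k}(v)$ for symmetric $v$. For $u\in\bigotimes^kE$ and symmetric $M$, note that $\langle M,w\rangle=\langle M,Sw\rangle$, that $A^{\otimes k}$ commutes with $S$, and that $\varphi^{\otimes k}(Su)=\varphi^{\otimes k}(u)$. Hence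
$$|\langle M,A^{\otimes k}u\rangle|=|\langle M,A^kSu\rangle|\le\|M\|\,\pi_{s,k}(A^kSu)\le c\|M\|\,\varepsilon_{s,k}(Su)\le c\|M\|\,\varepsilon_k(u).$$

**Step 5: prove (c), by bounding the outer maps separately.** Since $\varphi^{\otimes k}(Q^ku)=(Q'\varphi)^{\otimes k}(u)$, we have $\varepsilon_{s,k}(Q^ku)\le\|Q\|^k\varepsilon_{s,k}(u)$; and $\pi_{s,k}(R^kv)\le\|R\|^k\pi_{s,k}(v)$. As $(RAQ)^k=R^kA^kQ^k$, we are done. $\square$

## 4. Degree two in dimension $N$: matrices by hand

Take $k=2$ and let $a$ be constant, $a_n=t$ for $n\le N$ and $0$ otherwise. We ask how small $t$ must be for (1) to hold with $C$ independent of $N$. Now $u$ and $M$ are matrices. Write $(e_n)$ and $(f_n)$ for the unit vector bases of $\ell_1$ and $c_0$.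

*On $\ell_1$.* Since $\ell_1'=\ell_\infty$, $\varepsilon_2(u)$ is the norm of the matrix $u$ as a bilinear form on $\ell_\infty^N$. A form $M$ on $\ell_1$ satisfies $\|M\|=\sup|M(e_i,e_j)|$, so the largest value of $|\langle M,u\rangle|$ over all $M$ with $\|M\|\le1$ is $\sum|u_{ij}|$. For $u=\sum_{n\le N}e_n\otimes e_n$ both numbers equal $N$, so the diagonal tensor detects nothing. A matrix of signs does better: if $N$ is a power of $2$, let $u=H$ be the symmetric $N\times N$ Sylvester matrix (built from $H_1=(1)$ by doubling, $H_{2n}$ having blocks $H_n,H_n,H_n,-H_n$). It has entries $\pm1$ and $H^{\top}H=N\,\mathrm{Id}$, so $|x^{\top}Hy|\le\sqrt N\|x\|_2\|y\|_2\le N^{3/2}$ on the $\ell_\infty^N$ balls, while $\sum|h_{ij}|=N^2$. The ratio is at least $\sqrt N$, and (1) forces $t^2\sqrt N\le C$.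

*On $c_0$.* The roles are exchanged: $|u_{ij}|\le\varepsilon_2(u)$, and $M$ is a bilinear form on $\ell_\infty^N$. Taking signs $u_{ij}=h_{ij}$ and $M=H$ gives the same condition.

*On $\ell_1\otimes c_0$.* Let $u=\sum_{n\le N}e_n\otimes f_n$. For functionals $\varphi_1\in\ell_\infty$ and $\varphi_2\in\ell_1$ in the unit balls, $|\sum_{n\le N}\varphi_1(n)\varphi_2(n)|\le1$, so the injective norm of $u$ is at most $1$. The form $(x,y)\mapsto\sum_nx(n)y(n)$ on $\ell_1\times c_0$ has norm at most $1$ and gives $u$ the value $N$. So the mixed component needs $t^2N\le C$.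

The pure components demand $t\lesssim N^{-1/4}$ and the mixed one demands $t\lesssim N^{-1/2}$. A sequence such as $n^{-1/2}$, which meets the second demand in every finite dimension but whose squares are not summable, should then fail for the mixed component and satisfy the pure ones with room to spare. The mixed failure is Proposition 5. The pure part needs an upper bound that matches the Sylvester matrix.

## 5. Square functions of multilinear forms on $\ell_\infty^N$

Write $[N]=\{1,\dots,N\}$. The coefficients of a $k$-linear form $M$ on $\ell_\infty^N$ are $m_i=M(e_{i_1},\dots,e_{i_k})$, $i\in[N]^k$.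

**Lemma 2.** Let $M$ be a $k$-linear form on $\ell_\infty^N$ with coefficients $m_i$. Then

(a) $\sum_i|m_i|^2\le\|M\|^2$;

(b) for each $p\in\{1,\dots,k\}$: $\ \sum_{i_p}\big(\sum_{i_q,\,q\ne p}|m_i|^2\big)^{1/2}\le K_k\|M\|$, with $K_k=3^{(k-1)/2}$.

Part (a) holds for any number of variables, with the same proof.

*Proof.* **Step 1: prove (a) by averaging over signs.** Let $\epsilon^1,\dots,\epsilon^k$ be independent vectors of independent random signs. They lie in the unit ball of $\ell_\infty^N$, and by orthogonality $\sum_i|m_i|^2=\mathbb E|M(\epsilon^1,\dots,\epsilon^k)|^2\le\|M\|^2$.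

**Step 2: a lower bound for first moments with values in a Hilbert space.** Let $X=\sum_i\epsilon_ic_i$ be a finite sum with $c_i\in\ell_2$. We claim
$$\mathbb E\|X\|\ge3^{-1/2}\big(\mathbb E\|X\|^2\big)^{1/2}.\tag{4}$$
For real scalars, $\mathbb EX^4=\sum_ic_i^4+3\sum_{i\ne j}c_i^2c_j^2\le3(\mathbb EX^2)^2$. In general write $\|X\|^2=\sum_jX_j^2$ over real coordinates. The triangle inequality in $L_2$ gives
$$(\mathbb E\|X\|^4)^{1/2}\le\sum_j(\mathbb EX_j^4)^{1/2}\le\sqrt3\sum_j\mathbb EX_j^2=\sqrt3\,\mathbb E\|X\|^2 .$$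
Hölder's inequality gives $\mathbb E\|X\|^2\le(\mathbb E\|X\|)^{2/3}(\mathbb E\|X\|^4)^{1/3}\le(\mathbb E\|X\|)^{2/3}\,3^{1/3}(\mathbb E\|X\|^2)^{2/3}$. If $\mathbb E\|X\|^2=0$ there is nothing to prove; otherwise divide and take the power $3/2$ to get (4).

**Step 3: iterate over $k-1$ independent sign vectors.** The aim is
$$\mathbb E\Big|\sum_{j\in[N]^{k-1}}c_j\,\epsilon^1_{j_1}\cdots\epsilon^{k-1}_{j_{k-1}}\Big|\ge3^{-(k-1)/2}\Big(\sum_j|c_j|^2\Big)^{1/2}.\tag{5}$$
Freeze all sign vectors except $\epsilon^1$ and apply (4) in the scalar case: the expectation over $\epsilon^1$ is at least $3^{-1/2}\big(\sum_{j_1}|\sum_{j_2,\dots}c_j\epsilon^2_{j_2}\cdots|^2\big)^{1/2}$. This is the norm of a vector in $\ell_2^N$ (index $j_1$) which is a sign sum in $\epsilon^2$ with vector coefficients, so (4) applies to $\epsilon^2$ and yields a norm in $\ell_2^{N^2}$ (indices $j_1,j_2$). After $k-1$ rounds we have (5).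

**Step 4: conclude (b) by using the $p$-th variable for absolute values.** Fix signs in the variables $q\ne p$. Choosing unimodular scalars in the $p$-th variable gives
$$\sum_{i_p}\Big|\sum_{i_q,\,q\ne p}m_i\prod_{q\ne p}\epsilon^q_{i_q}\Big|\le\|M\|.$$
Take expectations and apply (5) to each summand on the left. $\square$

## 6. Putting the largest index outside

On $\ell_1$ and on $c_0$, inequality (1) for $D_a$ will come down to bounding $\sum_i|a_{i_1}\cdots a_{i_k}||m_i|$ by $C\|M\|$ for forms $M$ on $\ell_\infty^N$. Start with $k=2$ and $a_n=n^{-1/2}$. The direct attempt is Cauchy–Schwarz in the whole row, followed by Lemma 2(b):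
$$\sum_{i,j\le N}a_ia_j|m_{ij}|\le\sum_ia_i\Big(\sum_{j\le N}a_j^2\Big)^{1/2}\Big(\sum_j|m_{ij}|^2\Big)^{1/2}\le\Big(\sum_{j\le N}\tfrac1j\Big)^{1/2}\sqrt3\,\|M\| .$$
This bound is not uniform in $N$. It is uniform exactly when $a\in\ell_2$, which is the case in which we have no counterexample.

The loss is that the factor $a_i\le1$ was thrown away, although it is small for most $i$. It helps if the sum over $j$ is short when $a_i$ is large. So keep only $j\le i$ in the row of $i$. Then the weight is
$$a_i\Big(\sum_{j\le i}a_j^2\Big)^{1/2}\le i^{-1/2}(1+\ln i)^{1/2}\le1,$$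
and the part of the sum with $j\le i$ is at most $\sqrt3\|M\|$. The part with $i<j$ is treated in the same way with $i,j$ exchanged. The rule is: *the largest index is the outer one, and Cauchy–Schwarz is applied to the smaller ones.*

This also shows which sequences are allowed. Recall that the decreasing rearrangement of a bounded sequence is $a_n^*=\inf\{s\ge0:\#\{i:|a_i|>s\}<n\}$, and
$$\ell_{p,\infty}=\{a\text{ bounded}:\ \sup_nn^{1/p}a_n^*<\infty\}.$$
For instance $(\tfrac12,1,0,0,\dots)$ has $a^*=(1,\tfrac12,0,\dots)$, and $(n^{-1/p})$ lies in $\ell_{p,\infty}$ but not in $\ell_p$. Put $p_k=\frac{2k}{k-1}>2$, so that $1/p_k=\frac{k-1}{2k}$; for instance $p_2=4$, which fits the exponent $\frac14$ of Section 4.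

**Lemma 3.** If $a\in\ell_{p_k,\infty}$, there is $C$ such that for every $N$ and every $k$-linear form $M$ on $\ell_\infty^N$ with coefficients $m_i$,
$$\sum_{i\in[N]^k}|a_{i_1}\cdots a_{i_k}|\,|m_i|\le C\|M\| .$$

*Proof.* **Step 1: reduce to an explicit decreasing bound.** If $a=0$ the claim is trivial. Dividing $a$ by $\sup_nn^{1/p_k}a_n^*$, we may assume $a_n^*\le n^{-1/p_k}$. Permuting the $N$ coordinates in the same way in all variables is an isometry of $\ell_\infty^N$, so we may assume $|a_1|\ge\dots\ge|a_N|$. Then for $s<|a_n|$ at least $n$ entries of $a$ exceed $s$ in absolute value, so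
$$|a_n|\le a_n^*\le n^{-(k-1)/(2k)}\qquad(n\le N).$$

**Step 2: split according to the position of the largest index.** For $i\in[N]^k$ let $p$ be the first position at which $i_p$ is maximal; then $i_q\le i_p$ for all $q$. Fix $p$. Writing $n=i_p$ and using Cauchy–Schwarz over the remaining indices, the part of the sum that belongs to $p$ is at most
$$\sum_{n=1}^N|a_n|\sum_{i_q\le n,\,q\ne p}\ \prod_{q\ne p}|a_{i_q}|\,|m_i|\ \le\ \sum_{n=1}^N|a_n|\Big(\sum_{j\le n}|a_j|^2\Big)^{(k-1)/2}\Big(\sum_{i_q,\,q\ne p}|m_i|^2\Big)^{1/2}\quad(i_p=n).$$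

**Step 3: check that the weight is bounded.** Since $\sum_{j\le n}|a_j|^2\le\sum_{j\le n}j^{-1+1/k}\le\int_0^nx^{-1+1/k}\,dx=k\,n^{1/k}$,
$$|a_n|\Big(\sum_{j\le n}|a_j|^2\Big)^{(k-1)/2}\le n^{-\frac{k-1}{2k}}\,k^{\frac{k-1}2}\,n^{\frac{k-1}{2k}}=k^{(k-1)/2}.$$
The powers of $n$ cancel; this is where the exponent $p_k$ comes from. By Lemma 2(b) the part for $p$ is at most $k^{(k-1)/2}K_k\|M\|$. Summing over the $k$ values of $p$ gives the claim with $C=k^{(k+1)/2}K_k$ for the normalized sequence. $\square$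

## 7. Diagonal operators on $\ell_1$, on $c_0$, and on both: proof of Theorem A

**Proposition 4.** If $a\in\ell_{p_k,\infty}$, then $D_a$ is $\varepsilon\pi_k$ on $\ell_1$ and on $c_0$.

*Proof.* We verify (1) on the dense subspace $E_0=c_{00}$ of finitely supported sequences and use Lemma 1(a). Let $e_n$ denote the unit vectors in either space, $u=\sum_{i\in[N]^k}u_i\,e_{i_1}\otimes\dots\otimes e_{i_k}$, $a_i=a_{i_1}\cdots a_{i_k}$, and let $M$ be a continuous $k$-linear form on the space.

**Step 1: on $\ell_1$ apply Lemma 3 to the tensor.** As $\ell_1'=\ell_\infty$, $\varepsilon_k(u)$ is the norm of the $k$-linear form on $\ell_\infty^N$ with coefficients $u_i$. Also $|M(e_{i_1},\dots,e_{i_k})|\le\|M\|$. So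
$$|\langle M,D_a^{\otimes k}u\rangle|\le\|M\|\sum_i|a_i||u_i|\le C\|M\|\varepsilon_k(u).$$

**Step 2: on $c_0$ apply Lemma 3 to the form.** Coordinate functionals have norm $1$, so $|u_i|\le\varepsilon_k(u)$. The form $M$ restricts to a form on $\ell_\infty^N$ of norm at most $\|M\|$, with coefficients $m_i$. So
$$|\langle M,D_a^{\otimes k}u\rangle|\le\varepsilon_k(u)\sum_i|a_i||m_i|\le C\|M\|\varepsilon_k(u).\qquad\square$$

**Proposition 5.** If $a\ge0$ is bounded and $D_a\oplus D_a$ on $\ell_1\oplus c_0$ is $\varepsilon\pi_k$ for some $k\ge2$, then $a\in\ell_2$.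

*Proof.* If $a=0$ there is nothing to prove. Otherwise fix $s$ with $a_s>0$. We view $e_n,f_n$ as elements of $E=\ell_1\oplus c_0$.

**Step 1: a tensor with small injective norm.** Take the mixed diagonal of Section 4 in the first two positions and fill up with the fixed vector $e_s$:
$$u=\Big(\sum_{n=1}^Ne_n\otimes f_n\Big)\otimes e_s^{\otimes(k-2)} .$$
If $\varphi_q\in E'$ with $\|\varphi_q\|\le1$, then its restrictions to $\ell_1$ and $c_0$ have norm at most $1$, that is, $|\varphi_q(e_n)|\le1$ for all $n$ and $\sum_n|\varphi_q(f_n)|\le1$. Therefore $|\sum_{n\le N}\varphi_1(e_n)\varphi_2(f_n)|\prod_{q\ge3}|\varphi_q(e_s)|\le1$, and $\varepsilon_k(u)\le1$.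

**Step 2: a symmetric form that is large on $u$.** For $z_q=(x_q,y_q)\in E$ let
$$M_0(z_1,\dots,z_k)=\Big(\sum_nx_1(n)y_2(n)\Big)\prod_{q\ge3}x_q(s).$$
Since $|\sum_nx(n)y(n)|\le\|x\|_1\|y\|_\infty$, $\|M_0\|\le1$. The symmetrization $M(z_1,\dots,z_k)=\frac1{k!}\sum_\sigma M_0(z_{\sigma(1)},\dots,z_{\sigma(k)})$ also has $\|M\|\le1$. On tuples taken from the vectors $e_n,f_n$, $M_0$ takes only the values $0$ and $1$, so nothing can cancel in the symmetrization; and $M_0(e_n,f_n,e_s,\dots,e_s)=1$. Hence $M(e_n,f_n,e_s,\dots,e_s)\ge1/k!$.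

**Step 3: compare.** With $C$ from Lemma 1(b),
$$C\ge\langle M,(D_a\oplus D_a)^{\otimes k}u\rangle=a_s^{k-2}\sum_{n\le N}a_n^2\,M(e_n,f_n,e_s,\dots,e_s)\ge\frac{a_s^{k-2}}{k!}\sum_{n\le N}a_n^2 .$$
The constant $C$ does not depend on $N$. Let $N\to\infty$. $\square$

*Proof of Theorem A.* Let $a_n=n^{-1/2}$. Since $\frac1{p_k}=\frac{k-1}{2k}<\frac12$, we have $n^{-1/2}\le n^{-1/p_k}$ and $a\in\ell_{p_k,\infty}$ for every $k\ge2$. By Proposition 4, $D_a$ is $\varepsilon\pi_k$ on $\ell_1$ and on $c_0$ for every $k\ge2$. Let $P_1,P_2$ be the projections of $E$ onto $\ell_1,c_0$ and $J_1,J_2$ the inclusions. Then $A=J_1D_aP_1$ and $B=J_2D_aP_2$ are $\varepsilon\pi_k$ for every $k\ge2$ by Lemma 1(c). But $A+B=D_a\oplus D_a$ and $\sum a_n^2=\sum\frac1n=\infty$, so by Proposition 5 $A+B$ is not $\varepsilon\pi_k$ for any $k\ge2$. $\blacksquare$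

## 8. Comparison with integral and $(k,k,k)$-summing operators

The class $\varepsilon\pi_k$ lies between two classes that are linear spaces. An operator $A\in\mathcal L(E;F)$ is *(Grothendieck) integral* if there is $C>0$ with
$$\Big|\sum_{i=1}^n\langle Ax_i,y_i'\rangle\Big|\le C\Big\|\sum_{i=1}^nx_i\otimes y_i'\Big\|_{E\otimes_\varepsilon F'}$$
for all finite families $x_i\in E$, $y_i'\in F'$, where the norm on the right is the injective tensor norm. It is *$(k,k,k)$-absolutely summing* if there is $C>0$ such that for all finite families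
$$\Big(\sum_{i=1}^n|\langle Ax_i,y_i'\rangle|^k\Big)^{1/k}\le C\sup_{\|x'\|_{E'}\le1}\Big(\sum_{i=1}^n|\langle x',x_i\rangle|^k\Big)^{1/k}\sup_{\|y\|_F\le1}\Big(\sum_{i=1}^n|\langle y_i',y\rangle|^k\Big)^{1/k}.\tag{6}$$

*Examples.* For $A=\varphi_0(\cdot)\,y_0$, the number $\sum_i\varphi_0(x_i)\langle y_i',y_0\rangle$ is an evaluation of $\sum_ix_i\otimes y_i'$ at $(\varphi_0,y_0)$, so $A$ is integral with $C=\|\varphi_0\|\|y_0\|$; and (6) holds with the same $C$, because $\sum_i|\varphi_0(x_i)|^k|\langle y_i',y_0\rangle|^k\le\sup_i|\langle y_i',y_0\rangle|^k\sum_i|\varphi_0(x_i)|^k$. The identity of $\ell_2$ is not $(k,k,k)$-summing: with $x_i=e_i$ and $y_i'$ the coordinate functionals, the left side of (6) is $n^{1/k}$, and both suprema equal $1$ since $k\ge2$.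

**Fact 1.** Every integral operator $A:E\to F$ is $\varepsilon\pi_k$ for every $k$.

**Fact 2 (John).** Every $\varepsilon\pi_k$ operator is $(k,k,k)$-absolutely summing.

We quote Fact 1. Fact 2 can be seen directly by a sign average. Let $\pi_{s,k}(A^kv)\le c\,\varepsilon_{s,k}(v)$, let $\xi$ and $\zeta$ be the two suprema in (6), choose $|\eta_j|=1$ with $\eta_j\langle Ax_j,y_j'\rangle^k=|\langle Ax_j,y_j'\rangle|^k$, and let $\theta_i=\pm1$. Put $u=\sum_i\theta_ix_i^k$ and $M(z_1,\dots,z_k)=\sum_j\eta_j\theta_j\prod_q\langle y_j',z_q\rangle$. Then $\varepsilon_{s,k}(u)\le\xi^k$ and $|M(y,\dots,y)|\le\zeta^k\|y\|^k$, so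
$$\Big|\sum_{i,j}\theta_i\theta_j\,\eta_j\langle Ax_i,y_j'\rangle^k\Big|=|\langle M,A^ku\rangle|\le\zeta^k\pi_{s,k}(A^ku)\le c\,\xi^k\zeta^k .$$
Averaging over independent random signs $\theta_i$ leaves only $i=j$, that is, $\sum_i|\langle Ax_i,y_i'\rangle|^k\le c\,\xi^k\zeta^k$.

**Corollary.** The operator $A+B$ of Theorem A is $(k,k,k)$-absolutely summing for every $k\ge2$ but $\varepsilon\pi_k$ for no $k\ge2$. Hence the converse of Fact 2 fails for every $k$. Moreover $A,B$ cannot both be integral.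

*Proof.* By Theorem A and Fact 2, $A$ and $B$ are $(k,k,k)$-summing. By Minkowski's inequality for the left side of (6), the $(k,k,k)$-summing operators form a linear space, so $A+B$ belongs to it; by Theorem A it is not $\varepsilon\pi_k$. If $A$ and $B$ were both integral, then $A+B$ would be integral (add the two constants) and hence $\varepsilon\pi_k$ by Fact 1, which is false. $\square$

## 9. The exact range of diagonal sequences

**Theorem B.** Let $a$ be a bounded scalar sequence and $k\ge2$.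

1. $D_a:\ell_1\to\ell_1$ is $\varepsilon\pi_k$ iff $a\in\ell_{p_k,\infty}$.
2. $D_a:c_0\to c_0$ is $\varepsilon\pi_k$ iff $a\in\ell_{p_k,\infty}$.
3. $D_a\oplus D_a:\ell_1\oplus c_0\to\ell_1\oplus c_0$ is $\varepsilon\pi_k$ iff $a\in\ell_2$.

So $A_a=D_a\oplus0$ and $B_a=0\oplus D_a$ give a counterexample in degree $k$ exactly when $a\in\ell_{p_k,\infty}\setminus\ell_2$.

*Proof.* **Step 1: reduce to $a\ge0$, and list what is already done.** Write $a_n=|a_n|\sigma_n$ with $|\sigma_n|=1$. Since $D_a=D_\sigma D_{|a|}$ and $D_\sigma$ is an isometric isomorphism of $\ell_1$ and of $c_0$ (and $D_\sigma\oplus D_\sigma$ one of $E$), Lemma 1(c) lets us assume $a\ge0$. Sufficiency in 1 and 2 is Proposition 4, and necessity in 3 is Proposition 5.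

**Step 2: sufficiency in 3, by estimating each mixed component.** Let $a\in\ell_2$, $u\in\bigotimes^k(c_{00}\oplus c_{00})$, and let $M$ be a continuous $k$-linear form on $E$. For $T\subset\{1,\dots,k\}$ let $u^T$ be the component of $u$ obtained by applying $P_1$ (projection onto $\ell_1$) in the positions $q\in T$ and $P_2$ (projection onto $c_0$) in the others, and let $M^T$ be the restriction of $M$ to $\prod_{q\in T}\ell_1\times\prod_{q\notin T}c_0$. With $i\in\mathbb N^T$ and $l\in\mathbb N^{T^c}$, let $u_{i,l}$ be the coefficient of $u^T$, and $M_{i,l}$ the value of $M^T$, at the vectors $e_{i_q}$ in positions $q\in T$ and $f_{l_q}$ in positions $q\notin T$. The projections have norm $1$, so $\varepsilon_k(u^T)\le\varepsilon_k(u)$. We use square sums in one group of indices for $u$ and in the other for $M$.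

For fixed $l$, apply the coordinate functionals $l_q$ in the $c_0$ positions. The form with coefficients $(u_{i,l})_i$ on $\ell_\infty$ spaces then has norm at most $\varepsilon_k(u)$, so by Lemma 2(a) $\sum_i|u_{i,l}|^2\le\varepsilon_k(u)^2$ (trivially if $T=\emptyset$).

For fixed $i$, insert the unit vectors $e_{i_q}$ into $M^T$. This gives a form on $c_0$ spaces of norm at most $\|M\|$, so by Lemma 2(a) $\sum_l|M_{i,l}|^2\le\|M\|^2$, the sum being over the finitely many relevant $l$ (trivially if $T^c=\emptyset$).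

With $a_i=\prod_{q\in T}a_{i_q}$ and $a_l=\prod_{q\notin T}a_{l_q}$, Cauchy–Schwarz gives
$$\sum_{i,l}a_i|M_{i,l}|\cdot a_l|u_{i,l}|\le\Big(\sum_ia_i^2\sum_l|M_{i,l}|^2\Big)^{1/2}\Big(\sum_la_l^2\sum_i|u_{i,l}|^2\Big)^{1/2}\le\|a\|_2^{|T|}\|M\|\cdot\|a\|_2^{k-|T|}\varepsilon_k(u).$$
Summing over the $2^k$ sets $T$ gives $|\langle M,(D_a\oplus D_a)^{\otimes k}u\rangle|\le2^k\|a\|_2^k\|M\|\varepsilon_k(u)$, and Lemma 1(a) applies.

**Step 3: a sign tensor for necessity in 1 and 2.** The aim is a $k$-fold version of the Sylvester matrix test of Section 4. Let $n=2^m$, let $H=(h_{rs})$ be the $n\times n$ Sylvester matrix, so that $\|H\|_{\ell_2^n\to\ell_2^n}=\sqrt n$, and put $\xi_r=h_{r_1r_2}h_{r_2r_3}\cdots h_{r_{k-1}r_k}$ for $r\in[n]^k$. For $x^1,\dots,x^k$ in the unit ball of $\ell_\infty^n$,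
$$\Big|\sum_r\xi_rx^1_{r_1}\cdots x^k_{r_k}\Big|=\big|(x^1)^{\top}HD_{x^2}HD_{x^3}\cdots D_{x^{k-1}}Hx^k\big|\le\|x^1\|_2\,n^{(k-1)/2}\,\|x^k\|_2\le n^{(k+1)/2},\tag{7}$$
because $H$ occurs $k-1$ times, each $D_{x^q}$ has norm at most $1$ on $\ell_2^n$, and $\|x\|_2\le\sqrt n$.

**Step 4: test $D_a$ with it.** Let $C$ be the constant of Lemma 1(b) for $D_a$ on $\ell_1$ or on $c_0$. Let $t>0$ be such that at least $kn$ indices $i$ satisfy $a_i\ge t$, and choose $k$ disjoint groups $\{i^{(q)}_1,\dots,i^{(q)}_n\}$, $q\le k$, of such indices. Let $u=\sum_r\xi_r\,e_{i^{(1)}_{r_1}}\otimes\dots\otimes e_{i^{(k)}_{r_k}}$, let $M_0$ be the form with coefficient $\xi_r$ at $(i^{(1)}_{r_1},\dots,i^{(k)}_{r_k})$ and $0$ elsewhere, and let $M$ be its symmetrization, so that $\|M\|\le\|M_0\|$.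

On $\ell_1$, $\varepsilon_k(u)\le n^{(k+1)/2}$ by (7), and $\|M_0\|\le1$. On $c_0$, $\varepsilon_k(u)\le1$ because the coefficients of $u$ are bounded by $1$ and $c_0'=\ell_1$; and $\|M_0\|\le n^{(k+1)/2}$ by (7). In both cases $\|M\|\varepsilon_k(u)\le n^{(k+1)/2}$.

Since the groups are disjoint, only $\sigma=\mathrm{id}$ contributes to $M(e_{i^{(1)}_{r_1}},\dots,e_{i^{(k)}_{r_k}})=\frac1{k!}\xi_r$. As $\xi_r^2=1$,
$$\frac1{k!}t^kn^k\le\langle M,D_a^{\otimes k}u\rangle\le C\,n^{(k+1)/2},\qquad\text{so}\qquad t\le(k!\,C)^{1/k}n^{-(k-1)/(2k)}=(k!\,C)^{1/k}n^{-1/p_k}.$$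

**Step 5: translate into the rearrangement.** Let $N\ge k$ with $a_N^*>0$. Take $n=2^m$ with $kn\le N<2kn$ and any $0<t<a_N^*$. Then $\#\{i:a_i>t\}\ge N\ge kn$, so Step 4 applies to $t$. Letting $t\to a_N^*$ and using $n>N/(2k)$,
$$a_N^*\le(k!\,C)^{1/k}(2k)^{1/p_k}N^{-1/p_k}.$$
For $N<k$ we have $a_N^*\le\|a\|_\infty$. Hence $a\in\ell_{p_k,\infty}$.

**Step 6: the statement on counterexamples.** We have $A_a=J_1D_aP_1$ and $D_a=P_1A_aJ_1$ on $\ell_1$, and similarly for $B_a$ and $c_0$. By Lemma 1(c) and parts 1 and 2, $A_a$ and $B_a$ are $\varepsilon\pi_k$ iff $a\in\ell_{p_k,\infty}$. By part 3, $A_a+B_a=D_a\oplus D_a$ is $\varepsilon\pi_k$ iff $a\in\ell_2$. $\blacksquare$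

## 10. Hilbert spaces and the class $S_{k/(k-1),k}$

Between Hilbert spaces there is no room for such a pair. Let $s_n(A)$ denote the singular numbers of a compact operator $A$.

**Theorem C.** For Hilbert spaces $H_1,H_2$ and $k\ge2$, $A\in\mathcal L(H_1;H_2)$ is $\varepsilon\pi_k$ iff $A$ is compact and $\sum_nn^{k-2}s_n(A)^k<\infty$ (the Lorentz–Schatten class $S_{k/(k-1),k}$). In particular the set is then a linear subspace.

For $k=2$ the condition is $\sum s_n^2<\infty$, the Hilbert–Schmidt class. For $D_t$ on $\ell_2$ with $t_n\ge0$ this can be seen by hand: testing (1) with $u=\sum_{n\le N}e_n\otimes e_n$, for which $\varepsilon_2(u)=1$, and with the form $\sum x(n)y(n)$ of norm $1$ gives $\sum_{n\le N}t_n^2\le C$. Conversely, $\varepsilon_2(u)$ is the operator norm of the matrix $u$, and $|\langle M,D_t^{\otimes2}u\rangle|\le\|M\|$ times the trace norm of $D_tuD_t$, which is at most $\|D_t\|_{HS}^2\,\varepsilon_2(u)$.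

For $k\ge3$ the same test tensor $\sum e_n^{\otimes k}$, paired with $\sum_nx_1(n)\cdots x_k(n)$, yields only $\sum t_n^k\le C$, which misses the weight $n^{k-2}$. We need tensors with many nonzero coefficients and small norm on $\ell_2^n$. The chain $\xi_r$ of Section 9 is not good enough: for $k=3$, inserting the unit vector $e_j$ as second variable leaves the rank one form $\big(\sum_{r}h_{rj}x_r\big)\big(\sum_sh_{js}y_s\big)$, whose norm on $\ell_2^n$ is $\sqrt n\cdot\sqrt n=n$, whereas we shall need order $\sqrt n$. Random signs give that.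

**Lemma 6.** There is $c_k$ such that for all $n$ there are signs $(\xi_r)_{r\in[n]^k}$ for which the $k$-linear form on $\ell_2^n$ with coefficients $\xi_r$ has norm at most $c_k\sqrt n$.

*Proof.* **Step 1: reduce to real scalars.** Splitting each complex variable into real and imaginary part writes the value of the form as a sum of $2^k$ terms, each of absolute value at most the real norm. So the complex case costs a factor $2^k$.

**Step 2: reduce to finitely many points.** Let $\mathcal N$ be a $\frac1{2k}$-net, contained in the unit ball of real $\ell_2^n$, with $\#\mathcal N\le(4k+1)^n$ (a $\delta$-net of at most $(1+2/\delta)^n$ points exists by the usual volume argument). Let $\Xi$ be a $k$-linear form. Given $x_q$ in the ball choose $y_q\in\mathcal N$ with $\|x_q-y_q\|\le\frac1{2k}$. Changing one variable at a time,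
$$|\Xi(x_1,\dots,x_k)|\le|\Xi(y_1,\dots,y_k)|+k\cdot\tfrac1{2k}\|\Xi\| .$$
Hence $\|\Xi\|\le\max_{\mathcal N^k}|\Xi|+\frac12\|\Xi\|$, so $\|\Xi\|\le2\max_{\mathcal N^k}|\Xi|$.

**Step 3: estimate the probability of failure.** Let the $\xi_r$ be independent random signs. For $(y_q)\in\mathcal N^k$, $\Xi(y_1,\dots,y_k)=\sum_r\xi_r\prod_qy_q(r_q)$ is a sign sum whose coefficients have square sum $\prod_q\|y_q\|_2^2\le1$. Hoeffding's inequality gives $P(|\Xi(y_1,\dots,y_k)|>s)\le2e^{-s^2/2}$. With $s^2=2kn\ln(4k+1)+2n$, the probability that this happens for some point of $\mathcal N^k$ is at most $(4k+1)^{kn}\,2e^{-s^2/2}=2e^{-n}<1$. So some choice of signs has $\|\Xi\|\le2s=2\sqrt{2k\ln(4k+1)+2}\,\sqrt n$. $\square$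

**Proposition 7.** Let $t_1\ge t_2\ge\dots\ge0$. Then $D_t:\ell_2\to\ell_2$ is $\varepsilon\pi_k$ iff $\sum_nn^{k-2}t_n^k<\infty$.

*Proof.* Identify $\ell_2'$ with $\ell_2$ by the bilinear pairing $\sum x(n)\varphi(n)$.

**Step 1 (sufficiency): turn the condition into one on dyadic blocks.** Let $B_b=\{n:2^b\le n<2^{b+1}\}$, $b\ge0$, let $P_b$ be the projection onto the coordinates in $B_b$, and put $\tau_b=t_{2^b}$, $\theta_b=2^{b(k-1)/k}\tau_b$. For $b\ge1$, monotonicity gives
$$\sum_{2^{b-1}<n\le2^b}n^{k-2}t_n^k\ge2^{b-1}\,2^{(b-1)(k-2)}\tau_b^k=2^{-(k-1)}\theta_b^k .$$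
Hence $\Theta:=\sum_{b\ge0}\theta_b^k<\infty$.

**Step 2 (sufficiency): estimate one block piece, keeping the largest block whole.** Let $u\in\bigotimes^kc_{00}$ and let $M$ be a continuous $k$-linear form. For $(b_1,\dots,b_k)$ let $p$ be the first position of the maximum. Expand all factors except the $p$-th in unit vectors:
$$(P_{b_1}\otimes\dots\otimes P_{b_k})u=\sum_{i_q\in B_{b_q},\,q\ne p}\ \bigotimes_{q\ne p}e_{i_q}\otimes v_i\qquad(v_i\text{ in position }p,\text{ supported in }B_{b_p}).$$
Applying coordinate functionals in the positions $q\ne p$ and a functional from the unit ball supported in $B_{b_p}$ in position $p$ shows $\|v_i\|_2\le\varepsilon_k(u)$. On $B_b$ we have $t_n\le\tau_b$, and there are $\prod_{q\ne p}2^{b_q}$ summands. So the pairing of $M$ with the image of this piece under $D_t^{\otimes k}$ is at most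
$$\prod_{q=1}^k\tau_{b_q}\prod_{q\ne p}2^{b_q}\,\|M\|\varepsilon_k(u)=\prod_{q=1}^k\theta_{b_q}\;2^{-\frac1k\sum_{q\ne p}(b_p-b_q)}\,\|M\|\varepsilon_k(u);$$
indeed the exponent of $2$ left over is $-\frac{k-1}kb_p+\sum_{q\ne p}\big(1-\frac{k-1}k\big)b_q=-\frac1k\sum_{q\ne p}(b_p-b_q)$.

**Step 3 (sufficiency): sum the pieces.** Put $c=b_p$, $r_q=c-b_q\ge0$ for $q\ne p$, and $\theta_b=0$ for $b<0$. For fixed $p$ and $r$, Hölder's inequality with $k$ factors gives $\sum_c\theta_c\prod_{q\ne p}\theta_{c-r_q}\le\Theta$. Summing the geometric series over $r\in\mathbb Z_{\ge0}^{k-1}$ and then over $p$,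
$$|\langle M,D_t^{\otimes k}u\rangle|\le k(1-2^{-1/k})^{-(k-1)}\,\Theta\,\|M\|\,\varepsilon_k(u).$$
Lemma 1(a) with $E_0=c_{00}$ shows that $D_t$ is $\varepsilon\pi_k$.

**Step 4 (necessity): one tensor that tests all blocks together.** A single random block of size $n$ would give only $t^kn^k\lesssim n$, a bound on individual $t$'s and not on a sum. So we superpose blocks. Let $n_b=2^b$ and $C_b=\{n:k2^b\le n<k2^{b+1}\}$, $b\ge0$. These sets are disjoint and $\#C_b=kn_b$. Split $C_b$ into $k$ groups of size $n_b$, and let $W_b$ be the tensor with coefficients $\xi^b_r$, the signs of Lemma 6 for $n=n_b$, whose $q$-th factor runs over the unit vectors of the $q$-th group. For $\beta\in\mathbb N$ put $u=\sum_{b=0}^{\beta}n_b^{-1/2}W_b$.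

For $\|\varphi_q\|_2\le1$, Lemma 6 in each block, Hölder's inequality, and $k\ge2$ give
$$|(\varphi_1\otimes\dots\otimes\varphi_k)(u)|\le c_k\sum_b\prod_q\|\varphi_q|_{C_b}\|_2\le c_k\prod_q\Big(\sum_b\|\varphi_q|_{C_b}\|_2^k\Big)^{1/k}\le c_k ,$$
where the last step uses $\sum_b\|\varphi_q|_{C_b}\|_2^k\le\big(\sum_b\|\varphi_q|_{C_b}\|_2^2\big)^{k/2}\le1$. So $\varepsilon_k(u)\le c_k$. The form $M_0$ with the same coefficients as $u$ has norm at most $c_k$ by the same computation, and so has its symmetrization $M$.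

**Step 5 (necessity): evaluate.** All groups, over all $b$, are disjoint, so only $\sigma=\mathrm{id}$ contributes when $M$ is evaluated on the elementary tensors of $u$. Every index in $C_b$ is less than $k2^{b+1}$, so $t_n\ge t_{k2^{b+1}}$ there. With $C$ from Lemma 1(b),
$$Cc_k^2\ge\langle M,D_t^{\otimes k}u\rangle\ge\frac1{k!}\sum_{b\le\beta}n_b^{-1}\,n_b^k\,t_{k2^{b+1}}^k .$$
Letting $\beta\to\infty$, $\sum_b2^{b(k-1)}t_{k2^{b+1}}^k<\infty$. Since
$$\sum_{k2^{b+1}\le n<k2^{b+2}}n^{k-2}t_n^k\le k2^{b+1}(k2^{b+2})^{k-2}\,t_{k2^{b+1}}^k,$$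
and the right side is a constant depending on $k$ times $2^{b(k-1)}t_{k2^{b+1}}^k$, we get $\sum_nn^{k-2}t_n^k<\infty$ (the terms with $n<2k$ are finitely many). $\square$

In particular, taking $t_n=1$ for all $n$, $\mathrm{id}_{\ell_2}$ is not $\varepsilon\pi_k$ for any $k\ge2$.

*Proof of Theorem C.* **Step 1: an $\varepsilon\pi_k$ operator is compact.** Suppose $A$ is $\varepsilon\pi_k$ but not compact. Then for some $c>0$ the spectral projection of $|A|$ for $[c,\infty)$ has infinite rank; otherwise $A$ would be a norm limit, as $c\to0$, of the finite rank operators $A\,1_{[c,\infty)}(|A|)$. On the range of this projection $\|Ax\|=\||A|x\|\ge c\|x\|$. Let $Q:\ell_2\to H_1$ be an isometry onto a separable infinite-dimensional closed subspace of that range. Then $AQ$ is an isomorphism onto a closed subspace of $H_2$. Let $R$ be the orthogonal projection onto it followed by $(AQ)^{-1}$. Now $RAQ=\mathrm{id}_{\ell_2}$ would be $\varepsilon\pi_k$ by Lemma 1(c), a contradiction.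

**Step 2: pass from a compact operator to a diagonal one.** If $A$ has finite rank, there is nothing to prove in either direction: the sum is finite, and $A$ factors through a finite-dimensional space and so is $\varepsilon\pi_k$ (Section 1). Otherwise $A=\sum_{n}s_n\langle\cdot,x_n\rangle y_n$ with orthonormal $(x_n)$, $(y_n)$ and $s_n=s_n(A)$. Let $U:\ell_2\to H_1$, $e_n\mapsto x_n$, and $V:\ell_2\to H_2$, $e_n\mapsto y_n$, be the corresponding isometries. Then $D_s=V^*AU$ and $A=VD_sU^*$. By Lemma 1(c), $A$ is $\varepsilon\pi_k$ iff $D_s$ is, and by Proposition 7 this holds iff $\sum n^{k-2}s_n^k<\infty$.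

**Step 3: linearity.** We check that the condition is stable under sums; stability under scalars is clear. Since $s_n(A)$ is the distance of $A$ to the operators of rank less than $n$, and two operators of rank at most $n-1$ have a sum of rank at most $2n-2$,
$$s_{2n}(A+B)\le s_{2n-1}(A+B)\le s_n(A)+s_n(B).$$
Grouping the indices $2n-1$ and $2n$,
$$\sum_mm^{k-2}s_m(A+B)^k\le2\sum_n(2n)^{k-2}\big(s_n(A)+s_n(B)\big)^k\le2^{2k-2}\sum_nn^{k-2}\big(s_n(A)^k+s_n(B)^k\big)<\infty ,$$
and sums of compact operators are compact. $\blacksquare$
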